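\title{Broadcast domination is at most twice multipacking}

\begin{abstract}
We prove that the broadcast domination number $\gamma_b(G)$ of a finite connected graph $G$ with at least two vertices is at most twice its multipacking number $\operatorname{mp}(G)$. Since $\gamma_b(G)$ is at most the radius of $G$, the main step is to construct a multipacking of size at least half the radius. This succeeds except possibly for certain graphs of radius and diameter $5$, such as the $5$-cube, which are handled by a direct domination argument. We also prove $\operatorname{mp}(G)\ge\frac16(\operatorname{diam}(G)+2\operatorname{rad}(G)-9)$, and we show that $\gamma_b/\operatorname{mp}$ tends to $2$ along the hypercubes, so the constant $2$ is best possible.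
\end{abstract}

\section{Broadcasts and multipackings}\label{sec:intro}

Throughout, $G=(V,E)$ is a finite connected undirected graph with at least two vertices and $d$ is its shortest-path distance. For $v\in V$ and an integer $s\ge0$, the \emph{ball} of radius $s$ around $v$ is $N_s[v]=\{u\in V: d(u,v)\le s\}$. The \emph{eccentricity} of $v$ is $e(v)=\max_{u\in V}d(u,v)$. The \emph{radius} and the \emph{diameter} of $G$ are $\operatorname{rad}(G)=\min_v e(v)$ and $\operatorname{diam}(G)=\max_v e(v)$; they satisfy $1\le\operatorname{rad}(G)\le\operatorname{diam}(G)\le2\operatorname{rad}(G)$.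

A \emph{broadcast} on $G$ is a function $f\colon V\to\{0,1,2,\dots\}$ with $f(v)\le e(v)$ for all $v$. It is \emph{dominating} if every $u\in V$ satisfies $d(u,v)\le f(v)$ for some $v$ with $f(v)>0$, and its \emph{cost} is $\sum_v f(v)$. The \emph{broadcast domination number} $\gamma_b(G)$ is the minimum cost of a dominating broadcast. In other words, we cover $V$ by balls of positive radius and pay for each ball its radius. One ball is always enough: the value $\operatorname{rad}(G)$ on a vertex of minimum eccentricity gives
\begin{equation}\label{eq:radius}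
\gamma_b(G)\le\operatorname{rad}(G).
\end{equation}
This is where connectedness and $|V|\ge2$ enter. On a single vertex the only broadcast is $f=0$, and it is not dominating.

A \emph{multipacking} of $G$ is a set $M\subseteq V$ with $|N_s[v]\cap M|\le s$ for every $v\in V$ and every integer $s\ge1$, and the \emph{multipacking number} $\operatorname{mp}(G)$ is the maximum size of a multipacking. A multipacking certifies that covering is expensive. If $f$ is a dominating broadcast, the balls $N_{f(v)}[v]$ with $f(v)>0$ cover $M$, and each contains at most $f(v)$ points of $M$, so $|M|\le\sum_v f(v)$. Hence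
\[
\operatorname{mp}(G)\le\gamma_b(G),
\]
and it is natural to ask how far apart the two numbers can be.

\begin{example}\label{ex:small}
On a path with $m\ge2$ vertices the two numbers agree: $\lceil m/3\rceil$ balls of radius $1$ cover the path, and every third vertex, starting from an end, is a multipacking of size $\lceil m/3\rceil$ (Lemma~\ref{lem:geodesic} below). On the $4$-cycle $C_4$ they differ by a factor $2$. A ball of radius $1$ covers only three vertices and a ball of radius $2$ covers all four, so $\gamma_b(C_4)=2$. Any two vertices lie in a common ball of radius $1$, so $\operatorname{mp}(C_4)=1$.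
\end{example}

The path argument gives a factor $3$ in every graph. Let $r=\operatorname{rad}(G)$. Every third vertex of a shortest path of length $r$ is a multipacking of size $\lfloor r/3\rfloor+1\ge(r+1)/3$, so $\gamma_b(G)\le r<3\operatorname{mp}(G)$. The best constant therefore lies between $2$ and $3$. The conjecture posed in~\cite{slides} is that $\gamma_b(G)\le2\operatorname{mp}(G)$ for every finite connected graph on at least two vertices. We prove it.

\begin{theorem}\label{thm:main}
$\gamma_b(G)\le2\operatorname{mp}(G)$ for every finite connected graph $G$ with $|V|\ge2$.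
\end{theorem}

By~\eqref{eq:radius} it would suffice to find a multipacking of size at least $\operatorname{rad}(G)/2$. This is almost always possible. Let $Q_n$ denote the $n$-cube, whose vertices are the $0$--$1$ vectors of length $n$ and whose distance is the number of coordinates in which two vectors differ; every vertex of $Q_n$ has eccentricity $n$.

\begin{theorem}\label{thm:radius}
$\operatorname{mp}(G)\ge\lceil\operatorname{rad}(G)/2\rceil$, except possibly when $\operatorname{rad}(G)=\operatorname{diam}(G)=5$ and $N_2[u]\cup N_2[v]=V$ for every pair $u,v$ with $d(u,v)=5$. The exception is needed: $\operatorname{mp}(Q_5)=2$.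
\end{theorem}

When the diameter is much larger than the radius, the same construction gives more.

\begin{proposition}\label{prop:diam}
$\operatorname{mp}(G)\ge\frac16\bigl(\operatorname{diam}(G)+2\operatorname{rad}(G)-9\bigr)$. Hence
\[
\gamma_b(G)\le\operatorname{rad}(G)\le2\operatorname{mp}(G)+3-\frac{\operatorname{diam}(G)-\operatorname{rad}(G)}{3}.
\]
\end{proposition}

\begin{theorem}\label{thm:sharp}
Equality holds in Theorem~\ref{thm:main} for $C_4$. Moreover $\gamma_b(Q_n)/\operatorname{mp}(Q_n)\to2$ as $n\to\infty$, so the constant $2$ cannot be lowered even for graphs with large multipacking number.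
\end{theorem}

The passage from $r/3$ to $r/2$ uses a second shortest path. A shortest path of length about $r$ carries $r/3$ points. From its midpoint $x$ starts another shortest path of length $r$, because $e(x)\ge r$. The far half of this second path is farther from $x$ than any vertex of the first, and it carries $r/6$ further points. Section~\ref{sec:two} makes this precise and settles every case except $\operatorname{rad}(G)=\operatorname{diam}(G)\equiv5\pmod6$, where the count falls short by one. In that case either a small change repairs the construction (Section~\ref{sec:five}), or shortest paths in $G$ extend in a rigid way, which we use to place the points differently (Section~\ref{sec:rigid}). Section~\ref{sec:proofs} assembles Theorems~\ref{thm:main} and~\ref{thm:radius}, Section~\ref{sec:diam} proves Proposition~\ref{prop:diam}, and Section~\ref{sec:cube} treats hypercubes.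

\section{Points on one geodesic}\label{sec:one}

A \emph{geodesic} of length $L$ is a sequence of vertices $w_0,\dots,w_L$ with $d(w_i,w_j)=|i-j|$ for all $i,j$; the index $i$ is the \emph{position} of $w_i$. A walk of length $L$ between two vertices at distance $L$ is a geodesic, since a shortcut between two of its vertices would shorten the whole walk. There are geodesics of every length up to $\operatorname{diam}(G)$, and from every vertex $x$ there start geodesics of every length up to $e(x)\ge\operatorname{rad}(G)$.

Three observations are used throughout. First, two vertices in a ball of radius $s$ are at distance at most $2s$; this is the only property of balls that our constructions need. Second, the condition $|N_s[v]\cap M|\le s$ is automatic for $s\ge|M|$, so only the radii $1\le s\le|M|-1$ have to be checked. Third, the condition for $s=1$ holds exactly when the points of $M$ are pairwise at distance at least $3$, because two vertices at distance at most $2$ lie in a common ball of radius $1$. This explains the spacing in the next lemma.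

\begin{lemma}\label{lem:geodesic}
Let $S$ be a nonempty set of vertices on a geodesic whose positions pairwise differ by at least $3$. If $S$ lies in a ball of radius $s\ge1$, then $3(|S|-1)\le2s$, and consequently $|S|\le s$.
\end{lemma}

\begin{proof}
The first and the last point of $S$ on the geodesic are at distance at least $3(|S|-1)$ and at most $2s$. Hence $3|S|\le2s+3\le3s+2$, and $|S|<s+1$.
\end{proof}

So points with spacing $3$ on a geodesic form a multipacking. A ball of radius $s$ contains only about $2s/3$ of them, where $s$ are allowed. The unused third leaves room for points on a second geodesic.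

\section{Points on two geodesics}\label{sec:two}

We begin with the smallest case in which the second geodesic contributes.

\begin{example}\label{ex:seven}
Let $\operatorname{rad}(G)=7$. A geodesic of length $7$ carries three points with spacing $3$, and we want $\lceil7/2\rceil=4$. Take a geodesic $w_0,\dots,w_6$ and a vertex $b$ with $d(w_3,b)=7$, and let $M=\{w_0,w_3,w_6,b\}$. We check $s=1,2,3$. Since $d(b,w_0)\ge7-3=4$ and $d(b,w_6)\ge4$, all distances in $M$ are at least $3$, which settles $s=1$. Any three points of $M$ contain the pair $w_0,w_6$, at distance $6>4$, or the pair $w_3,b$, at distance $7>4$, which settles $s=2$. A ball of radius $3$ cannot contain both $w_3$ and $b$, which settles $s=3$.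
\end{example}

In general we do not know the distances between the two geodesics, only the lower bounds that the triangle inequality through their common vertex $x$ provides. To make these bounds useful, the points on the first geodesic stay within a distance $\tau$ of $x$, and the points on the second start beyond a distance $c$ that is about as large as $\tau$.

\begin{lemma}\label{lem:two}
Let $w_0,\dots,w_L$ be a geodesic and $x=w_h$ one of its vertices. Let $\tau,c,l\ge0$ and $a\ge1$ be integers with $\tau\le c+1$. Let $I\subseteq\{0,\dots,L\}$ be a set whose elements pairwise differ by at least $3$, with $|i-h|\le\tau$ for all $i\in I$ and $i-h\ge a$ for all $i\in I$ with $i>h$. Let $b_1,\dots,b_l$ lie on a geodesic starting at $x$, with $d(x,b_j)=c+3j$. Put $A=\{w_i:i\in I\}$, $B=\{b_1,\dots,b_l\}$ and $M=A\cup B$. Then $|M|=|I|+l$, and every ball of radius $s\ge1$ with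
\[
\tau-c+1\le s\le c+a-4
\]
contains at most $s$ points of $M$. In particular, $M$ is a multipacking if
\begin{equation}\label{eq:criterion}
\tau\le c\qquad\text{and}\qquad|M|\le c+a-3 .
\end{equation}
\end{lemma}

\begin{proof}
The points of $A$ are within distance $\tau\le c+1$ of $x$ and those of $B$ are at distance at least $c+3$, so $A$ and $B$ are disjoint. Let $S$ be the intersection of $M$ with a ball of radius $s$ in the stated range, and put $p=|S\cap A|$ and $q=|S\cap B|$. If $p=0$ or $q=0$, then $|S|\le s$ by Lemma~\ref{lem:geodesic}. So let $p,q\ge1$; we show $3(p+q)\le3s+2$. The point $b$ of $S\cap B$ farthest from $x$ satisfies $d(x,b)\ge c+3q$.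

Suppose first that the positions of $S\cap A$ are all at most $h$, or all greater than $h$. Then the distances from $x$ to the $p$ points of $S\cap A$ are at most $\tau$ and pairwise differ by at least $3$, so one of these points, say $w$, has $d(x,w)\le\tau-3(p-1)$. Therefore $2s\ge d(b,w)\ge c+3q-\tau+3(p-1)$, that is,
\[
3(p+q)\le2s+(\tau-c+1)+2\le3s+2 .
\]

Suppose now that $S\cap A$ has positions on both sides of $h$. Let $h-u$ be the largest position that is at most $h$, and let $h+u'$ be the smallest position greater than $h$, so $u\ge0$ and $u'\ge a$. List the $p$ positions in increasing order. One of the $p-1$ gaps equals $u+u'$ and the others are at least $3$, so the extreme points of $S\cap A$ give $2s\ge u+a+3(p-2)$. The points $b$ and $w_{h-u}$ give $2s\ge c+3q-u$. In the sum $u$ cancels, and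
\[
3(p+q)\le4s+6-c-a=3s+2+\bigl(s-(c+a-4)\bigr)\le3s+2 .
\]

Under~\eqref{eq:criterion} the range of $s$ contains every $s$ with $1\le s\le|M|-1$.
\end{proof}

The two-sided bound $4s+6-c-a$ grows faster than $3s$ and is useless for $s$ much larger than $c$. It suffices because radii $s\ge|M|$ need no check, and this forces $|M|$ to be at most about $c$. If the diameter is no larger than $r$, the first geodesic allows $\tau\approx r/2$. With $c\approx r/2$ we get $|A|\approx r/3$, $|B|\approx r/6$ and $|M|\approx r/2\approx c$, so both conditions in~\eqref{eq:criterion} are nearly tight. The additive constants therefore matter, and they depend on $r$ modulo $6$.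

\begin{proposition}\label{prop:three}
Let $r=\operatorname{rad}(G)$ and let $k\ge0$ be an integer.
\begin{enumerate}
\item[(a)] If $\operatorname{diam}(G)\ge6k$ and $r\ge3k+3l+1$ with $0\le l\le k$, then $\operatorname{mp}(G)\ge2k+l+1$.
\item[(b)] If $r\ge6k+3$, then $\operatorname{mp}(G)\ge3k+2$.
\item[(c)] If $r\ge6k+5$ and $\operatorname{diam}(G)\ge6k+6$, then $\operatorname{mp}(G)\ge3k+3$.
\end{enumerate}
Consequently $\operatorname{mp}(G)\ge\lceil r/2\rceil$ unless $r=\operatorname{diam}(G)\equiv5\pmod6$.
\end{proposition}

\begin{proof}
We apply Lemma~\ref{lem:two} with $I=\{0,3,6,\dots,L\}$, so $|I|=L/3+1$, and with the following parameters.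
\[
\begin{array}{c|cccccc|ccc}
 & L & h & \tau & a & c & l & c+3l & |M| & c+a-3\\ \hline
\text{(a)} & 6k & 3k & 3k & 3 & 3k+1 & l & 3k+3l+1 & 2k+l+1 & 3k+1\\
\text{(b)} & 6k+3 & 3k+1 & 3k+2 & 2 & 3k+3 & k & 6k+3 & 3k+2 & 3k+2\\
\text{(c)} & 6k+6 & 3k+3 & 3k+3 & 3 & 3k+5 & k & 6k+5 & 3k+3 & 3k+5
\end{array}
\]
In each row $\tau=\max(h,L-h)$, and $h+a$ is the first multiple of $3$ after $h$. The first geodesic exists because $L\le\operatorname{diam}(G)$; in (b) this uses $\operatorname{diam}(G)\ge r$. The points $b_j$ exist because $c+3l\le r\le e(x)$. In each row $\tau\le c$ and $|M|\le c+a-3$; in (a) the latter is the hypothesis $l\le k$.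

For the last statement write $r=6k+\rho$ with $k\ge0$ and $1\le\rho\le6$. If $\rho\in\{1,2\}$, part (a) with $l=k$ gives $3k+1=\lceil r/2\rceil$; for $r=7$ this is Example~\ref{ex:seven}. If $\rho\in\{3,4\}$, part (b) gives $3k+2=\lceil r/2\rceil$. If $\rho=6$, or $\rho=5$ and $\operatorname{diam}(G)>r$, then $\operatorname{diam}(G)\ge6k+6$ and part (c) gives $3k+3=\lceil r/2\rceil$.
\end{proof}

\section{Radius and diameter equal to $6k+5$}\label{sec:five}

In this section and the next, $\operatorname{rad}(G)=\operatorname{diam}(G)=R=6k+5$ with $k\ge0$, so every vertex has eccentricity exactly $R$. Put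
\[
n=3k+2,\qquad R=2n+1 .
\]
We want a multipacking of size $\lceil R/2\rceil=n+1=3k+3$. For $k=0$ it need not exist, and we treat this case by hand.

\begin{lemma}\label{lem:five}
Let $\operatorname{rad}(G)=\operatorname{diam}(G)=5$ and $d(u,v)=5$. If $N_2[u]\cup N_2[v]\ne V$, then $\operatorname{mp}(G)\ge3$. If $N_2[u]\cup N_2[v]=V$, then $\gamma_b(G)\le4\le2\operatorname{mp}(G)$.
\end{lemma}

\begin{proof}
In the first case let $y$ be a vertex with $d(y,u)\ge3$ and $d(y,v)\ge3$. The points $u,v,y$ are pairwise at distance at least $3$, and no ball of radius $2$ contains both $u$ and $v$, since $5>4$. So $\{u,v,y\}$ is a multipacking. In the second case $f(u)=f(v)=2$, and $f=0$ elsewhere, is a dominating broadcast of cost $4$, and $\{u,v\}$ is a multipacking because $d(u,v)\ge3$.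
\end{proof}

For general $k$, let us see what goes wrong with criterion~\eqref{eq:criterion}. A geodesic has length at most $6k+5$ and carries at most $2k+2$ points with spacing $3$, so we need $k+1$ points $b_j$, and then $c$ is at most $R-3(k+1)=n$. With $c=n$ and $|M|=n+1$ the criterion asks for $\tau\le n$ and $a\ge4$. The positions in $[h-n,h]$ have room for $k+1$ points and those in $[h+4,h+n]$ for only $k$, which is one too few. We use instead a geodesic of full length $R$ and include both of its ends, as in the set $\{u,v,y\}$ above. Then $\tau=n+1$ and $a=3$, each condition in~\eqref{eq:criterion} fails by one, and Lemma~\ref{lem:two} misses only the radii $s=1$ and $s=n$. The two ends take care of $s=n$. The radius $s=1$ needs an extra hypothesis.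

\begin{proposition}\label{prop:flexible}
Suppose there are a geodesic $w_0,\dots,w_R$ and a vertex $y$ with $d(y,w_n)=R$ and $d(y,w_R)\ge n+1$. Then $\operatorname{mp}(G)\ge n+1$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:two} with $L=R$, $h=n$, $x=w_n$ and
\[
I=\{0,3,\dots,3k\}\cup\{3k+5,3k+8,\dots,6k+5\}.
\]
The values of $|i-n|$ are $2,5,\dots,n$ for $i<n$ and $3,6,\dots,n+1$ for $i>n$, so we may take $\tau=n+1$ and $a=3$. Let $c=n$ and $l=k+1$, with the $b_j$ on a geodesic from $x$ to $y$; since $c+3l=R$, we have $b_{k+1}=y$. Then $|M|=(2k+2)+(k+1)=n+1$, so the radii $1\le s\le n$ must be checked, and Lemma~\ref{lem:two} covers $2\le s\le n-1$.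

For $s=n$, a ball with more than $n$ points of $M$ contains all of $M$, in particular $w_0$ and $w_R$. These are at distance $2n+1>2s$, which is impossible.

For $s=1$ we need all distances in $M$ to be at least $3$. Within $A$ and within $B$ this holds by construction. For $i\in I$ and $1\le j\le k+1$ we have $d(w_i,b_j)\ge n+3j-|i-n|$. This is at least $3$ if $|i-n|\le n$, and at least $5$ if $|i-n|=n+1$ and $j\ge2$. The pair $w_R,b_1$ remains, and here the hypothesis on $y$ gives $d(w_R,b_1)\ge d(w_R,y)-d(y,b_1)\ge n+1-3k=3$.
\end{proof}

For every geodesic $w_0,\dots,w_R$ and every $y$ with $d(y,w_n)=R$, the triangle inequality gives $d(y,w_R)\ge R-d(w_n,w_R)=n$. So if Proposition~\ref{prop:flexible} does not apply, then $G$ has the following property, and we call it \emph{rigid}: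
\begin{equation}\label{eq:rigid}
d(y,w_R)=n\quad\text{for every geodesic }w_0,\dots,w_R\text{ and every }y\text{ with }d(y,w_n)=R .
\end{equation}
Rigid graphs exist for every $k$. In the cycle $C_{2R}$ and in the cube $Q_R$ each vertex $v$ has a unique vertex $v'$ at distance $R$, and $d(u,v')=R-d(u,v)$ for all $u$; with $v=w_n$ and $u=w_R$ this is~\eqref{eq:rigid}.

\section{The rigid case}\label{sec:rigid}

Property~\eqref{eq:rigid} says that $w_R$ lies on a geodesic from $w_n$ to $y$. A geodesic of maximal length can then be continued at both ends to a walk that is still a geodesic on long stretches. We place all points of the multipacking on this walk. The next lemma collects the distances that we need; the role of $w_{-3}$ is explained after it.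

\begin{lemma}\label{lem:walk}
Let $G$ be rigid with $k\ge1$. There are vertices $w_{-n},\dots,w_{3n+1}$ with the following properties.
\begin{enumerate}
\item[(D1)] $d(w_i,w_j)=|i-j|$ if $i$ and $j$ both lie in one of the three windows
\[
W_1=[-n,n+1],\qquad W_2=[0,2n+1],\qquad W_3=[n,3n+1].
\]
\item[(D2)] If $0\le i\le n$ and $2n+1\le j\le3n+1$, then $d(w_i,w_j)\ge\max\{i+j-2n,\;4n+2-i-j\}\ge n+1$.
\item[(D3)] If $n+1\le j\le2n+1$, then $d(w_{-3},w_j)\ge\max\{j-3,\;2n+5-j\}\ge n+1$.
\item[(D4)] If $2n+1\le j\le3n-1$, then $d(w_{-3},w_j)\ge n$.
\end{enumerate}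
\end{lemma}

\begin{proof}
Fix a geodesic $w_0,\dots,w_{2n+1}$ of length $R$ and a vertex $y$ with $d(y,w_n)=R$, which exists since $e(w_n)=R$. By~\eqref{eq:rigid} there is a geodesic $w_{2n+1},\dots,w_{3n+1}=y$ of length $n$. The walk $w_n,\dots,w_{3n+1}$ has length $2n+1=d(w_n,y)$, so it is a geodesic. Now reverse the first geodesic. Its vertex in position $n$ is $w_{n+1}$ and its last vertex is $w_0$. The same argument gives a geodesic $w_0,w_{-1},\dots,w_{-n}$ with $d(w_{n+1},w_{-n})=2n+1$, so that $w_{-n},\dots,w_{n+1}$ is a geodesic. This proves (D1).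

For (D2), first $d(w_i,w_j)\ge d(w_n,w_j)-d(w_n,w_i)=(j-n)-(n-i)$. Next,
\begin{equation}\label{eq:zero}
d(w_0,w_j)\ge d(w_0,w_{2n+1})-d(w_{2n+1},w_j)=4n+2-j ,
\end{equation}
and so $d(w_i,w_j)\ge4n+2-j-i$. The two lower bounds have average $n+1$.

For (D3), note that $-3\in W_1$ since $n\ge5$. We have $d(w_{-3},w_j)\ge d(w_0,w_j)-3=j-3$ and $d(w_{-3},w_j)\ge d(w_{-3},w_{n+1})-d(w_{n+1},w_j)=(n+4)-(j-n-1)$. Again the average is $n+1$.

For (D4), inequality~\eqref{eq:zero} gives $d(w_{-3},w_j)\ge4n-1-j\ge n$.
\end{proof}

Which indices should we choose? A set of $n+1$ points must not lie in a ball of radius $n$, and the simplest way to ensure this is to include $w_0$ and $w_{2n+1}$. Since $2n+1=6k+5$, the spacing from $0$ to $2n+1$ cannot be $3$ throughout; we use one gap of length $5$ and take $0,5,8,11,\dots$. The last such index within the walk is $3n-1=9k+5$, and we have collected $3k+2=n$ points. The missing point is taken on the other side, at index $-3$. For $k=0$ the walk stops at index $-2$ and this point is not available. So let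
\[
J=\{-3\}\cup J_1\cup J_2\cup J_3,\qquad
\begin{array}{ll}
J_1=\{0\}\cup\{5,8,\dots,n-3\}, & |J_1|=k,\\[2pt]
J_2=\{n,n+3,\dots,2n+1\}, & |J_2|=k+2,\\[2pt]
J_3=\{2n+4,2n+7,\dots,3n-1\}, & |J_3|=k,
\end{array}
\]
with $J_1=\{0\}$ for $k=1$. Then $|J|=3k+3=n+1$. The blocks follow the windows: $J_1\cup J_2\subseteq W_2$ and $J_2\cup J_3\subseteq W_3$, while $J_1$ and $J_3$ are related only through (D2). See Figure~\ref{fig:walk}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.36cm,y=0.5cm]
\draw (-8,0)--(25,0);
\foreach \x in {-8,...,25} \draw (\x,-0.12)--(\x,0.12);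
\foreach \x in {-3,0,5,8,11,14,17,20,23} {\fill (\x,0) circle (2.2pt); \node[below] at (\x,-0.15) {\small $\x$};}
\draw[|-|] (-8,0.9)--(9,0.9); \node[above] at (-4,0.9) {\small $W_1=[-8,9]$};
\draw[|-|] (0,2.0)--(17,2.0); \node[above] at (4,2.0) {\small $W_2=[0,17]$};
\draw[|-|] (8,3.1)--(25,3.1); \node[above] at (16.5,3.1) {\small $W_3=[8,25]$};
\draw (0,-1.4)--(5,-1.4); \node[below] at (2.5,-1.4) {\small $J_1$};
\draw (8,-1.4)--(17,-1.4); \node[below] at (12.5,-1.4) {\small $J_2$};
\draw (20,-1.4)--(23,-1.4); \node[below] at (21.5,-1.4) {\small $J_3$};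
\end{tikzpicture}
\caption{The walk $w_{-n},\dots,w_{3n+1}$ in a rigid graph of radius and diameter $17$ ($k=2$, $n=8$), drawn by its indices. The walk is a geodesic on each of the windows $W_1,W_2,W_3$. The nine marked indices give a multipacking of size $n+1=9$.}
\label{fig:walk}
\end{figure}

\begin{proposition}\label{prop:rigid}
Let $G$ be rigid with $k\ge1$. Then $M=\{w_i:i\in J\}$ is a multipacking of size $n+1$.
\end{proposition}

\begin{proof}
We first check that $d(w_i,w_j)\ge3$ for distinct $i,j\in J$. The elements of $J$ pairwise differ by at least $3$, so (D1) covers the pairs inside $\{-3\}\cup J_1\cup\{n\}\subseteq W_1$, inside $J_1\cup J_2$ and inside $J_2\cup J_3$. The pairs between $J_1$ and $J_3$ are covered by (D2), those between $-3$ and $J_2\setminus\{n\}$ by (D3), and those between $-3$ and $J_3$ by (D4). Hence $|M|=n+1$, and the condition for $s=1$ holds.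

Fix a ball of radius $s$ with $2\le s\le n$, and let $S$ be the set of $i\in J$ with $w_i$ in the ball, so $d(w_i,w_j)\le2s$ for $i,j\in S$. We show $|S|\le s$. If $s=n$, then $0$ and $2n+1$ are not both in $S$, so $|S|\le n$. If $s=n-1$, then $S$ misses an element of each of the disjoint pairs $\{0,2n+1\}$ and $\{n,3n-1\}$, because $d(w_0,w_{2n+1})=2n+1$ and $d(w_n,w_{3n-1})=2n-1$ exceed $2n-2$; so $|S|\le n-1$.

From now on $2\le s\le n-2=3k$. Put $\sigma=n-s\ge2$ and $p_t=|S\cap J_t|$ for $t=1,2,3$. Let $\varepsilon=1$ if $-3\in S$ and $\varepsilon=0$ otherwise, so that $|S|=\varepsilon+p_1+p_2+p_3$. If $S$ lies in one window, Lemma~\ref{lem:geodesic} applies. The work lies in the other cases, and we distinguish them by which blocks $S$ meets.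

\medskip\noindent\emph{Case 1: $p_3=0$.} If $\varepsilon=0$ then $S\subseteq W_2$, and if all elements of $S$ are at most $n+1$ then $S\subseteq W_1$. So let $\varepsilon=1$ and let $j=\max S\ge n+2$. If $0\notin S$, then (D3) gives $j\le2s+3$, so the $|S|-1$ elements of $S\setminus\{-3\}$ lie in $[5,2s+3]$ and $3(|S|-2)\le2s-2$. If $0\in S$, then (D1) gives $j\le2s$, so the $|S|-2$ elements of $S\setminus\{-3,0\}$ lie in $[5,2s]$ and $3(|S|-3)\le2s-5$. In both cases $3|S|\le2s+4\le3s+2$, since $s\ge2$.

\medskip\noindent\emph{Case 2: $p_3\ge1$ and $p_1=0$.} If $\varepsilon=0$ then $S\subseteq W_3$. So let $\varepsilon=1$. By (D4), $2s\ge n\ge5$, so $s\ge3$. Lemma~\ref{lem:geodesic} applied to $S\setminus\{-3\}\subseteq W_3$ gives $3(|S|-2)\le2s$, and $2s+6\le3s+2$ if $s\ge4$. Let $s=3$. Then $n\le6$, so $k=1$, $n=5$, $J_2=\{5,8,11\}$, $J_3=\{14\}$, and $14\in S$. Now $5\notin S$ because $d(w_5,w_{14})=9>6$ by (D1), and $8\notin S$ because $d(w_{-3},w_8)\ge2n+5-8=7>6$ by (D3). Hence $S\subseteq\{-3,11,14\}$ and $|S|\le3$.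

\medskip In the remaining cases $p_1,p_3\ge1$, and we need an inequality that links the two outer blocks. The two bounds in (D2) confine $i+j$ to an interval when $d(w_i,w_j)\le2s$. Let $i_0\le i_1$ be the extreme elements of $S\cap J_1$ and $j_0\le j_1$ those of $S\cap J_3$. By (D2), $i_0+j_0\ge4n+2-2s$ and $i_1+j_1\le2n+2s$. Also $i_1-i_0\ge3(p_1-1)$ and $j_1-j_0\ge3(p_3-1)$. Therefore
\begin{equation}\label{eq:outer}
3(p_1+p_3-2)\le4s-2n-2 .
\end{equation}

\noindent\emph{Case 3: $p_1,p_3\ge1$ and $p_2=0$.} By~\eqref{eq:outer}, $s\le n-2$ and $n\ge5$,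
\[
3|S|\le3+3(p_1+p_3)\le4s-2n+7\le3s+5-n\le3s .
\]

\noindent\emph{Case 4: $p_1,p_2,p_3\ge1$.} Lemma~\ref{lem:geodesic} in the window $W_2$ gives
\begin{equation}\label{eq:left}
3(p_1+p_2-1)\le2s .
\end{equation}
In the window $W_3$ we keep track of the gap $g=\min(S\cap J_3)-\max(S\cap J_2)$. The extreme elements of $S\cap(J_2\cup J_3)$ differ by at least $3(p_2-1)+g+3(p_3-1)$, so
\begin{equation}\label{eq:right}
3(p_2+p_3-2)+g\le2s .
\end{equation}
Since $\max J_2=2n+1$ and $\min J_3=2n+4$, we always have $g\ge3$. The point $w_{-3}$ adds one to $|S|$, but it also widens the gap. Indeed, if $\varepsilon=1$, every $j\in S\cap J_2$ satisfies $j\le2s+3$: for $j\ge n+1$ by (D3), and for $j=n$ because $n+3=d(w_{-3},w_n)\le2s$. Now $2s+3=2n+1-(2\sigma-2)$, and the elements of $J_2$ are congruent to $2n+1$ modulo $3$. Hence, if $\varepsilon=1$,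
\begin{equation}\label{eq:cut}
\max(S\cap J_2)\le2n+1-3\ \text{ for }\sigma=2,\qquad\max(S\cap J_2)\le2n+1-6\ \text{ for }\sigma\ge3 .
\end{equation}

Let $\sigma\ge3$. Then $g\ge3+6\varepsilon$ by~\eqref{eq:cut}. Adding \eqref{eq:outer}, \eqref{eq:left} and \eqref{eq:right} gives $6(p_1+p_2+p_3)-15+g\le8s-2n-2=6s-2\sigma-2$, and so
\[
6|S|\le6\varepsilon+6s+13-2\sigma-g\le6s+10-2\sigma\le6s+4<6(s+1).
\]

Let $\sigma=2$, so $s=3k$. The same sum only gives $|S|\le s+1$, and we count directly instead. Let $\delta=1$ if $0\in S$ and $\delta=0$ otherwise; then $p_1\le k-1+\delta$. The point $w_0$ widens the gap from the other side: if $\delta=1$, then (D2) with $i=0$ gives $j\ge4n+2-2s=2n+6$ for every $j\in S\cap J_3$, hence $j\ge2n+7$. Together with~\eqref{eq:cut} this yields $g\ge3+3\varepsilon+3\delta$, and \eqref{eq:right} becomes $p_2+p_3\le2k+1-\varepsilon-\delta$. Therefore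
\[
|S|\le\varepsilon+(k-1+\delta)+(2k+1-\varepsilon-\delta)=3k=s .
\]
This completes Case 4 and the proof.
\end{proof}

\section{Proofs of Theorems~\ref{thm:main} and~\ref{thm:radius}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:radius}]
Let $r=\operatorname{rad}(G)$. By Proposition~\ref{prop:three} we may assume $r=\operatorname{diam}(G)=6k+5$, so $\lceil r/2\rceil=3k+3$. If $k\ge1$, then Proposition~\ref{prop:flexible} applies, or $G$ is rigid and Proposition~\ref{prop:rigid} applies. If $k=0$ and some pair $u,v$ at distance $5$ has $N_2[u]\cup N_2[v]\ne V$, then $\operatorname{mp}(G)\ge3$ by Lemma~\ref{lem:five}. So the bound can fail only as stated.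

It remains to show $\operatorname{mp}(Q_5)=2$, which is less than $\lceil5/2\rceil$. Two vertices at distance $5$ form a multipacking. Subsets of multipackings are multipackings, so it suffices to exclude a multipacking $\{x_1,x_2,x_3\}$. Its distances $d_{12},d_{13},d_{23}$ are at least $3$. In each coordinate the three vectors either agree, or exactly one differs from the other two, so each coordinate contributes $0$ or $2$ to $d_{12}+d_{13}+d_{23}$. This sum is therefore even and lies between $9$ and $10$. It equals $10$, and the distances are $3,3,4$. Let $z$ be the vertex that takes the majority value in each coordinate, and let $t_i=d(z,x_i)$, the number of coordinates in which $x_i$ differs from both other vectors. Then $d_{ij}=t_i+t_j$, so $t_1+t_2+t_3=5$, and $t_i$ is $5$ minus the distance between the other two points. The values $t_i$ are $2,2,1$. So $N_2[z]$ contains three points of the set, a contradiction.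
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\operatorname{mp}(G)\ge\lceil\operatorname{rad}(G)/2\rceil$, then $\gamma_b(G)\le\operatorname{rad}(G)\le2\operatorname{mp}(G)$ by~\eqref{eq:radius}. Otherwise $G$ is in the exceptional case of Theorem~\ref{thm:radius}, and the second part of Lemma~\ref{lem:five} gives $\gamma_b(G)\le4\le2\operatorname{mp}(G)$.
\end{proof}

\begin{remark}
For $Q_5$ the route through the radius fails, since $\operatorname{rad}(Q_5)=5>4=2\operatorname{mp}(Q_5)$, and Theorem~\ref{thm:main} is tight. Balls of radius $1,2,3$ in $Q_5$ have $6,16,26$ vertices, so a broadcast of cost at most $3$ reaches at most $\max(26,16+6,6+6+6)<32$ vertices, and $\gamma_b(Q_5)=4$.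
\end{remark}

\section{A bound in terms of radius and diameter}\label{sec:diam}

If the diameter exceeds the radius, the first geodesic in Lemma~\ref{lem:two} can be made longer. The second one must then start its points farther from $x$. Lengthening the first geodesic by $6$ gains two points of $A$ and raises $c$ by $3$, which loses one point of $B$. This is the source of the term $\operatorname{diam}(G)/6$.

\begin{proof}[Proof of Proposition~\ref{prop:diam}]
Let $D=\operatorname{diam}(G)$, $r=\operatorname{rad}(G)$ and $k=\lfloor D/6\rfloor$, so $6k\le D\le6k+5$. From $D\le2r$ we get $r\ge3k$.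

If $r=3k$, then $D=6k$, and every third vertex of a geodesic of length $6k$ gives $\operatorname{mp}(G)\ge2k+1>\frac16(12k-9)=\frac16(D+2r-9)$.

Let $r\ge3k+1$ and $l=\min\bigl(k,\lfloor(r-1)/3\rfloor-k\bigr)$. Then $0\le l\le k$ and $3(k+l)\le r-1$, so Proposition~\ref{prop:three}(a) gives $\operatorname{mp}(G)\ge2k+l+1$. If $l=\lfloor(r-1)/3\rfloor-k$, then
\[
\operatorname{mp}(G)\ge k+1+\Bigl\lfloor\frac{r-1}{3}\Bigr\rfloor\ge k+1+\frac{r-3}{3}\ge\frac{D-5}{6}+\frac r3=\frac{D+2r-5}{6}.
\]
If $l=k$, then $r\le D\le6k+5$ gives $\frac16(D+2r-9)\le\frac16(18k+6)=3k+1\le\operatorname{mp}(G)$.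

This proves the first inequality. Multiplied by $2$ it reads $2\operatorname{mp}(G)\ge r+\frac{D-r}{3}-3$, which together with~\eqref{eq:radius} is the second statement.
\end{proof}

\section{Hypercubes}\label{sec:cube}

The statement on $C_4$ in Theorem~\ref{thm:sharp} is contained in Example~\ref{ex:small}. For $Q_n$ we show that $\operatorname{mp}(Q_n)$ is at most about $n/2$ and that $\gamma_b(Q_n)$ is at least about $n$. Both facts come from concentration of the distance to a random vertex. We use Hoeffding's inequality~\cite[Theorems 2 and 4]{hoeffding} in the following form. Let $X$ be either a sum of $m$ independent random variables with values in $[0,1]$, or the sum of a sample of size $m$ drawn uniformly without replacement from a finite list of numbers in $[0,1]$. Then for every $g>0$,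
\begin{equation}\label{eq:hoeffding}
\Pr(X-\mathbb{E}X\ge g)\le e^{-2g^2/m}.
\end{equation}

A multipacking of $Q_n$ has few points, and few points of a cube always fit into a ball of radius slightly more than $n/2$.

\begin{lemma}\label{lem:cubeup}
$\operatorname{mp}(Q_n)\le\frac n2+\sqrt{n\ln n}$ for $n\ge2$.
\end{lemma}

\begin{proof}
Let $M$ be a multipacking. A ball of radius $n$ is the whole cube, so $|M|\le n$. Let $z$ be a uniformly random vertex. For a fixed vertex $x$, the distance $d(z,x)$ is a sum of $n$ independent fair $0$--$1$ variables, so~\eqref{eq:hoeffding} with $g=\sqrt{n\ln n}$ gives $\Pr\bigl(d(z,x)>\frac n2+g\bigr)\le n^{-2}$. Since $|M|\,n^{-2}\le1/n<1$, some $z$ has all of $M$ in its ball of radius $s=\lfloor\frac n2+g\rfloor\ge1$. Hence $|M|\le s$.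
\end{proof}

For the lower bound on $\gamma_b(Q_n)$, a uniformly random vertex is not the right test point: by the estimate just used, one ball of radius slightly more than $n/2$ already contains almost all vertices. But in a cover of total radius less than $n$ only the largest ball can have radius $n/2$ or more. We therefore choose the random vertex on a sphere around the center of the largest ball, outside that ball, and show that each other ball contains it with small probability.

\begin{lemma}\label{lem:cubelow}
For every $\eta$ with $0<\eta<1$ we have $\gamma_b(Q_n)\ge(1-\eta)n$ for all large $n$.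
\end{lemma}

\begin{proof}
Consider balls with centers $z_1,\dots,z_t$ and radii $r_1\ge r_2\ge\dots\ge r_t\ge1$, where $\sum_i r_i\le(1-\eta)n$. We show that they do not cover $Q_n$ if $n$ is large in terms of $\eta$. Note that $t<n$ and $r_1\le n-1$. Put
\[
\rho=\max\bigl(r_1+1,\lfloor n/2\rfloor\bigr)\le n ,
\]
and let $w$ be uniformly distributed among the vertices at distance $\rho$ from $z_1$. Then $w$ is not in the first ball.

Fix $i\ge2$ and let $h=d(z_1,z_i)$. Let $H$ be the set of the $h$ coordinates in which $z_i$ differs from $z_1$. The vertex $w$ differs from $z_1$ in a uniformly random set $T$ of $\rho$ coordinates, and $d(w,z_i)=\rho+h-2X$ with $X=|T\cap H|$. The variable $X$ is the sum of a sample of size $\rho$ without replacement from a list of $h$ ones and $n-h$ zeros, and $\mathbb{E}X=\rho h/n$. So $\mathbb{E}\,d(w,z_i)=\rho+h-2\rho h/n$. As a function of $h\in[0,n]$ this is linear with the values $\rho$ and $n-\rho$ at the ends, so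
\[
\mathbb{E}\,d(w,z_i)\ge\min(\rho,n-\rho).
\]
Both $\rho$ and $n-\rho$ must be well above $r_i$, which is why $\rho$ is not allowed to fall below $\lfloor n/2\rfloor$. From $r_i\le r_1$ and $r_1+r_i\le(1-\eta)n$ we get $r_i\le\frac n2-\frac{\eta n}{2}$. Hence $\rho\ge\frac{n-1}{2}\ge r_i+\frac{\eta n}{2}-1$. If $\rho=\lfloor n/2\rfloor$, then $n-\rho\ge\frac n2\ge r_i+\frac{\eta n}{2}$. If $\rho=r_1+1$, then $n-\rho=n-r_1-1\ge r_i+\eta n-1$. In all cases $\mathbb{E}\,d(w,z_i)\ge r_i+\frac{\eta n}{2}-1$.

Let $g=\frac{\eta n}{4}-\frac12$, which is positive for large $n$. Since $d(w,z_i)-\mathbb{E}\,d(w,z_i)=-2(X-\mathbb{E}X)$, the event $d(w,z_i)\le r_i$ forces $X-\mathbb{E}X\ge g$. By~\eqref{eq:hoeffding} its probability is at most $e^{-2g^2/\rho}\le e^{-2g^2/n}$. So $w$ is covered with probability at most $ne^{-2g^2/n}$. Since $g^2/n$ grows linearly in $n$, this is less than $1$ for large $n$, and some vertex is not covered.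
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp} for hypercubes]
By Lemmas~\ref{lem:cubeup} and~\ref{lem:cubelow}, for every $\eta\in(0,1)$,
\[
\liminf_{n\to\infty}\frac{\gamma_b(Q_n)}{\operatorname{mp}(Q_n)}\ge\lim_{n\to\infty}\frac{(1-\eta)n}{\frac n2+\sqrt{n\ln n}}=2(1-\eta).
\]
So the lower limit is at least $2$, and by Theorem~\ref{thm:main} the ratio is at most $2$ for every $n$. Hence it tends to $2$. Finally $\operatorname{mp}(Q_n)\ge\lceil n/2\rceil$ for $n\ne5$ by Theorem~\ref{thm:radius}, so these graphs have arbitrarily large multipacking number.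
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Broadcast domination and multipacking in graphs and digraphs},
\texttt{https://perso.limos.fr/ffoucaud/Talks/Slides/foucaud\_BDMP\_2026.pdf}

\bibitem{hoeffding}
W.~Hoeffding, \emph{J. Amer. Statist. Assoc.} \textbf{58} (1963).

\end{thebibliography}
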